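# A functionally countable Lindelöf $\Sigma$-space that is not a countable union of scattered spaces

## Scattered pieces and functional countability: why "yes" looks right

All spaces in these notes are Tychonoff, and "countable" includes finite. A space is *crowded* if it has no isolated points. We need three definitions.

**Definition (functionally countable).** A space $X$ is functionally countable if $f(X)$ is countable for every continuous $f:X\to\mathbb R$.

The interval $[0,1]$ is not functionally countable. The one-point compactification $A(\kappa)$ of a discrete set of size $\kappa$ is: if $f$ is continuous and $\infty$ is the point at infinity, then for each $n$ only finitely many points $x$ have $|f(x)-f(\infty)|\ge 1/(n+1)$, so $f$ takes only countably many values.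

**Definition (scattered).** A space is scattered if every nonempty subspace of it has an isolated point.

The space $A(\kappa)$ is scattered: a subspace containing a point other than $\infty$ has that point isolated, and a one-point subspace is no problem. The rationals are not scattered.

**Definition (Lindelöf $\Sigma$).** A space $X$ is a Lindelöf $\Sigma$-space if there are a countable family $\mathcal F$ of closed subsets of $X$ and a cover $\mathcal C$ of $X$ by compact sets such that for every $C\in\mathcal C$ and every open $U\supseteq C$ there is $F\in\mathcal F$ with $C\subseteq F\subseteq U$. (Equivalently, $X$ is a continuous image of a perfect preimage of a second countable space; we use only the first form.)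

If $X=\bigcup_n K_n$ with all $K_n$ compact, take $\mathcal F=\mathcal C=\{K_n:n\in\omega\}$. If $X$ is second countable, let $\mathcal C$ be the family of singletons and $\mathcal F$ the closures of the members of a countable base; this works by regularity. So the class contains all $\sigma$-compact and all second countable spaces. Each of its members is Lindelöf. Indeed, given an open cover, each $C\in\mathcal C$ is covered by finitely many of its members, with union $U_C$, and there is $F_C\in\mathcal F$ with $C\subseteq F_C\subseteq U_C$. Only countably many sets occur as $F_C$; for each of them keep one finite subfamily whose union contains it. The sets $F_C$ cover $X$, so the kept subfamilies form a countable subcover.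

The question of this lecture is: *if $X$ is a functionally countable Lindelöf $\Sigma$-space, must $X$ be a countable union of Lindelöf scattered subspaces?*

The first guess is yes. One reason is that the converse implication is true. For a space $X$ write $X_\delta$ for the set $X$ with the topology generated by the $G_\delta$-subsets of $X$. The $G_\delta$-sets are closed under finite intersections, so they form a base of this topology, and $X_\delta$ is Lindelöf exactly when every cover of $X$ by $G_\delta$-sets has a countable subcover. For instance $[0,1]_\delta$ is discrete, hence not Lindelöf; in $A(\kappa)_\delta$ with $\kappa$ uncountable every neighborhood of $\infty$ has countable complement, so $A(\kappa)_\delta$ is Lindelöf. We shall use repeatedly that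

$$X_\delta \text{ Lindelöf}\ \Longrightarrow\ X \text{ functionally countable.}\tag{1}$$

Indeed, for continuous $f:X\to\mathbb R$ the fiber over $r\in f(X)$ is $\bigcap_n f^{-1}\bigl((r-\tfrac1{n+1},r+\tfrac1{n+1})\bigr)$, a nonempty $G_\delta$-set. The fibers are disjoint and cover $X$, so a countable subcover can only be the whole family, and $f(X)$ is countable.

**Proposition 1.** If $X$ is a countable union of Lindelöf scattered subspaces, then $X_\delta$ is Lindelöf, so $X$ is functionally countable.

*Proof.* The traces on a subspace of $G_\delta$-sets are $G_\delta$ in the subspace, so it suffices to treat one Lindelöf scattered $X$. Let $\mathcal G$ be a cover of $X$ by $G_\delta$-sets, and let $O$ be the set of points having a neighborhood covered by countably many members of $\mathcal G$. It is open. Suppose $X\setminus O\ne\emptyset$. This subspace has an isolated point $x$, so by regularity there is a closed neighborhood $N$ of $x$ with $N\setminus\{x\}\subseteq O$. Pick $G\in\mathcal G$ with $x\in G=\bigcap_kG_k$, $G_k$ open. Each $N\setminus G_k$ is closed in $X$, hence Lindelöf, and lies in $O$; so it is covered by countably many members of $\mathcal G$. Since $N\subseteq G\cup\bigcup_k(N\setminus G_k)$,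 the same holds for $N$, so $x\in O$, a contradiction. Thus $O=X$, and since $X$ is Lindelöf, countably many members of $\mathcal G$ cover it. $\square$

Now test the guess on simple spaces.

*Second countable $X$.* A functionally countable second countable space is countable, so it is a countable union of singletons. To see this, let $x\in U$ with $U$ open, and take a continuous $f:X\to[0,1]$ with $f(x)=1$ and $f=0$ off $U$. As $f(X)$ is countable, some $r\in(0,1)$ is not a value of $f$, and $f^{-1}((r,1])$ is a clopen set between $x$ and $U$. So the clopen sets form a base, and by second countability there is a countable base $\{W_n:n\in\omega\}$ of clopen sets. The function $\sum_n 2\cdot3^{-n-1}\,1_{W_n}$ is continuous and injective, so $X$ is countable.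

*Compact $X$.* Here one piece suffices: $X$ is scattered. This is a consequence of the two lemmas below. The equivalence, for compact $K$, of being scattered with having no continuous map onto $[0,1]$ is due to W. Rudin (1957) and Pełczyński–Semadeni (1959). We prove the parts that we use.

**Lemma 2.** Let $K$ be compact. (i) If there is a continuous surjection $g:K\to2^\omega$, then $K$ is not scattered. (ii) If $K$ is not scattered, then some compact $L\subseteq K$ has a continuous surjection onto $2^\omega$, hence onto $[0,1]$.

*Proof.* (i) The intersection of a chain of closed sets each mapped onto $2^\omega$ is again mapped onto $2^\omega$, by compactness of the fibers. So Zorn's lemma gives a minimal closed $K_0\subseteq K$ with $g(K_0)=2^\omega$. If $x$ were isolated in $K_0$, then $g(K_0\setminus\{x\})$ would be closed and contain $2^\omega\setminus\{g(x)\}$, which is dense; so it would be $2^\omega$, contradicting minimality. Hence $K_0$ is nonempty and crowded.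

(ii) Let $A\subseteq K$ be nonempty and crowded. We choose open $U_\sigma\subseteq K$ for $\sigma\in2^{<\omega}$, all meeting $A$, with $U_{\sigma^\frown i}\subseteq U_\sigma$ and $\overline{U_{\sigma^\frown0}}\cap\overline{U_{\sigma^\frown1}}=\emptyset$. Start with $U_\emptyset=K$. Given $U_\sigma$, the set $U_\sigma\cap A$ has at least two points, since $A$ is crowded; take neighborhoods of two of them, inside $U_\sigma$, with disjoint closures. Put $L=\bigcap_n\bigcup_{|\sigma|=n}\overline{U_\sigma}$, a compact set. For fixed $n$ the sets $\overline{U_\sigma}$, $|\sigma|=n$, are pairwise disjoint: two different $\sigma,\tau$ of length $n$ split at some place, and the closures are nested. So each $x\in L$ lies in $\overline{U_{\sigma}}$ for exactly one $\sigma=\sigma_n(x)$ of length $n$, and $\sigma_{n+1}(x)$ extends $\sigma_n(x)$. Let $g(x)\in2^\omega$ be the union of the $\sigma_n(x)$. It is continuous because the finitely many disjoint closed sets $L\cap\overline{U_\sigma}$, $|\sigma|=n$, cover $L$ and are therefore clopen in $L$. It is onto because $\bigcap_n\overline{U_{c|n}}\neq\emptyset$ for each $c\in2^\omega$, by compactness. Compose with $c\mapsto\sum_n c(n)2^{-n-1}$ to map onto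 $[0,1]$. $\square$

**Lemma 3.** If $X$ is Lindelöf and functionally countable, then every compact $K\subseteq X$ is scattered.

*Proof.* Otherwise Lemma 2(ii) gives a compact $L\subseteq K$ and a continuous surjection $L\to[0,1]$. Since $X$ is regular and Lindelöf, it is normal, and $L$ is closed in $X$. By Tietze's theorem the map extends to a continuous $X\to[0,1]$, whose image is uncountable, a contradiction. $\square$

*$\sigma$-compact $X$.* If $X=\bigcup_nK_n$ is functionally countable, each $K_n$ is scattered by Lemma 3, and the guess is confirmed again.

## From compact pieces to the three theorems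

The $\sigma$-compact case suggests using the compact cover $\mathcal C$ from the definition as the family of pieces. Let us see how far this goes. Let $X$ be a functionally countable Lindelöf $\Sigma$-space with $\mathcal F,\mathcal C$. Every $C\in\mathcal C$ is scattered by Lemma 3. How many are there? For $y\notin C$ the open set $X\setminus\{y\}$ contains $C$, so some $F\in\mathcal F$ satisfies $C\subseteq F\not\ni y$. Hence
$$C=\bigcap\{F\in\mathcal F:C\subseteq F\},\tag{2}$$
and $C$ is determined by a subset of the countable family $\mathcal F$. So $|\mathcal C|\le2^\omega=\mathfrak c$. We have proved that $X$ is a union of at most $\mathfrak c$ compact scattered subspaces, and this is where the approach stops: nothing forces $\mathcal C$ to be countable.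

In fact the guess is false, and $\mathfrak c$ cannot be lowered. The results are the following; the last one tells where the guess does hold, except possibly for the word "Lindelöf".

**Theorem 1.** For every cardinal $\kappa$ with $\omega_1\le\kappa\le\mathfrak c$ there is a space $X_\kappa$ of cardinality $\kappa$ such that

1. $X_\kappa$ is a Lindelöf $\Sigma$-space;
2. $(X_\kappa)_\delta$ is Lindelöf; in particular $X_\kappa$ is functionally countable;
3. $X_\kappa$ is not the union of fewer than $\kappa$ scattered subspaces; in particular it is not a countable union of (Lindelöf) scattered subspaces.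

**Theorem 2.** Every functionally countable Lindelöf $\Sigma$-space is a union of at most $\mathfrak c$ compact scattered subspaces. There is one, namely $X_{\mathfrak c}$, that is not a union of fewer than $\mathfrak c$ scattered subspaces.

**Theorem 3.** For a $K$-analytic space $X$ the following are equivalent: (a) $X$ is functionally countable; (b) all compact subsets of $X$ are scattered; (c) $X$ is a countable union of scattered subspaces; (d) $X_\delta$ is Lindelöf.

The first half of Theorem 2 is already done, and the second half is Theorem 1(3) with $\kappa=\mathfrak c$. Theorem 1 is a theorem of ZFC and answers the question negatively. We prove Theorem 3 first, because its proof shows which feature a counterexample must lack.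

## A derivative along the parameter: the $K$-analytic case

**Definition ($K$-analytic).** A map $\varphi$ assigning to each $z\in\omega^\omega$ a (possibly empty) compact $\varphi(z)\subseteq X$ is upper semicontinuous if for every $z$ and every open $U\supseteq\varphi(z)$ there is $m$ with $\varphi(z')\subseteq U$ for all $z'\in\omega^\omega$ such that $z'|m=z|m$. A space $X$ is $K$-analytic if $X=\bigcup_z\varphi(z)$ for such a $\varphi$.

If $X=\bigcup_nK_n$ with $K_n$ compact, $\varphi(z)=K_{z(0)}$ works. If $f:\omega^\omega\to X$ is a continuous surjection, $\varphi(z)=\{f(z)\}$ works.

Fix $X$ and $\varphi$. For $s\in\omega^{<\omega}$ let $[s]=\{z\in\omega^\omega:s\subseteq z\}$, where $s\subseteq z$ means that $s$ is an initial segment of $z$. Put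
$$\Gamma=\{(z,x)\in\omega^\omega\times X:x\in\varphi(z)\},\qquad p(z,x)=z,\quad \pi(z,x)=x .$$
The map $\pi:\Gamma\to X$ is onto, and $\Gamma$ is regular.

**Step 1: compactness properties of $\Gamma$.** These replace compactness of $X$ in what follows.

*The map $p:\Gamma\to\omega^\omega$ is closed, with compact fibers.* The fibers are $\{z\}\times\varphi(z)$. Let $H\subseteq\Gamma$ be closed and $z\notin p(H)$. For each $x\in\varphi(z)$ there are $n_x$ and an open $U_x\ni x$ with $H\cap([z|n_x]\times U_x)=\emptyset$. Finitely many $U_{x_i}$ cover $\varphi(z)$. By upper semicontinuity there is $m\ge\max_i n_{x_i}$ with $\varphi(z')\subseteq\bigcup_iU_{x_i}$ for all $z'\in[z|m]$. If $z'\in[z|m]$ and $(z',x')\in\Gamma$, then $x'\in U_{x_i}$ for some $i$ and $(z',x')\in[z|n_{x_i}]\times U_{x_i}$, so $(z',x')\notin H$. Hence $[z|m]\cap p(H)=\emptyset$.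

*Consequence: if $W\subseteq\Gamma$ is open and contains $p^{-1}(z)$, then $p^{-1}([z|n])\subseteq W$ for some $n$*, because $p(\Gamma\setminus W)$ is closed and misses $z$.

*$\Gamma$ is Lindelöf, and $p^{-1}(P)$ is compact for every compact $P\subseteq\omega^\omega$.* Given an open cover of $\Gamma$, or of $p^{-1}(P)$ by open subsets of $\Gamma$, each fiber $p^{-1}(z)$ (with $z\in P$ in the second case) is covered by finitely many members, whose union contains some $p^{-1}([z|n_z])$. There are only countably many sets $[s]$, which proves the first claim; finitely many of the $[z|n_z]$ cover $P$, which proves the second. In particular $X=\pi(\Gamma)$ is Lindelöf, and for closed $H\subseteq\Gamma$ the set $H\cap(P\times X)$ is compact.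

*For closed $H\subseteq\Gamma$ the sections $H_z=\{x:(z,x)\in H\}$ are compact and $z\mapsto H_z$ is upper semicontinuous.* The section is a closed subset of $\varphi(z)$. If $H_z\subseteq U$ with $U$ open, then $H\setminus(\omega^\omega\times U)$ is closed in $\Gamma$ and its closed image under $p$ misses $z$, hence misses some $[z|m]$; this says $H_{z'}\subseteq U$ for $z'\in[z|m]$.

**Step 2: the derivative.** We want a Cantor–Bendixson process that peels off points of $X$ which are isolated *once the parameter is localized*. For closed $H\subseteq\Gamma$ let $H'$ be the set of all $(z,x)\in H$ such that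
$$H\cap([z|n]\times U)\not\subseteq\omega^\omega\times\{x\}\quad\text{for all } n \text{ and all open } U\ni x .\tag{3}$$

Three small examples. If $X$ is compact and $\varphi(z)=X$ for all $z$, then $\Gamma=\omega^\omega\times X$ and $\Gamma'=\omega^\omega\times\{x:x\text{ not isolated in }X\}$, the usual derivative. If $X=\{x_n:n\in\omega\}$ is countable and $\varphi(z)=\{x_{z(0)}\}$, then $\Gamma'=\emptyset$ at once, even for $X=\mathbb Q$. If $X=\omega^\omega$ and $\varphi(z)=\{z\}$, then $\Gamma'=\Gamma$; here (b) fails.

The set $H'$ is closed. If $(z,x)\in H\setminus H'$, there are $s=z|n$ and open $U\ni x$ with $H\cap([s]\times U)\subseteq\omega^\omega\times\{x\}$. Any $(z',x')\in H\cap([s]\times U)$ has $x'=x$ and $z'|n=s$, so the same box witnesses $(z',x')\notin H'$. Thus $H\setminus H'$ is open in $H$.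

Let $\Gamma^0=\Gamma$, $\Gamma^{\alpha+1}=(\Gamma^\alpha)'$, and $\Gamma^\alpha=\bigcap_{\beta<\alpha}\Gamma^\beta$ for limit $\alpha$. These are decreasing closed sets, so $\Gamma^{\theta+1}=\Gamma^\theta$ for some $\theta$.

**Step 3: under (b) the derivative dies out.** This is the heart of the matter.

**Lemma 4.** If all compact subsets of $X$ are scattered, then $\Gamma^\theta=\emptyset$.

*Proof.* Suppose $H=\Gamma^\theta\ne\emptyset$; then $H=H'$. We construct $s_\sigma\in\omega^{<\omega}$ and open $U_\sigma\subseteq X$ for $\sigma\in2^{<\omega}$ with
$$H\cap([s_\sigma]\times U_\sigma)\ne\emptyset,\quad |s_\sigma|\ge|\sigma|,\quad s_{\sigma^\frown i}\supsetneq s_\sigma,\quad U_{\sigma^\frown i}\subseteq U_\sigma,\quad\overline{U_{\sigma^\frown0}}\cap\overline{U_{\sigma^\frown1}}=\emptyset.\tag{4}$$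
Start with $s_\emptyset=\emptyset$, $U_\emptyset=X$. Given $s_\sigma,U_\sigma$, pick $(z,x)\in H\cap([s_\sigma]\times U_\sigma)$. As $(z,x)\in H'$, condition (3) with $n=|s_\sigma|$ and $U=U_\sigma$ gives $(z',x')\in H\cap([s_\sigma]\times U_\sigma)$ with $x'\neq x$. Choose open $U_{\sigma^\frown0}\ni x$ and $U_{\sigma^\frown1}\ni x'$ inside $U_\sigma$ with disjoint closures, and let $s_{\sigma^\frown0}=z|m$, $s_{\sigma^\frown1}=z'|m$ with $m=|s_\sigma|+1$. (It may happen that $z=z'$; this does no harm.)

For $c\in2^\omega$ let $z_c=\bigcup_ns_{c|n}$, a point of $\omega^\omega$. The first $n$ values of $z_c$ are determined by $c|n$, so $c\mapsto z_c$ is continuous and $P=\{z_c:c\in2^\omega\}$ is compact. By Step 1,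
$$L=\pi\bigl(H\cap(P\times X)\bigr)\cap\bigcap_n\bigcup_{|\sigma|=n}\overline{U_\sigma}$$
is compact. Exactly as in Lemma 2(ii), sending $x\in L$ to the unique $c$ with $x\in\bigcap_n\overline{U_{c|n}}$ defines a continuous $g:L\to2^\omega$.

The map $g$ is onto. Let $c\in2^\omega$. It is enough that $H_{z_c}\cap\bigcap_n\overline{U_{c|n}}\ne\emptyset$, since a point of this set lies in $L$ and is sent to $c$. Suppose the set is empty. By compactness of $H_{z_c}$ there is $n$ with $H_{z_c}\cap\overline{U_{c|n}}=\emptyset$, and by upper semicontinuity there is $m$ with $H_z\cap\overline{U_{c|n}}=\emptyset$ for all $z\in[z_c|m]$. Take $k\ge\max(m,n)$. Then $s_{c|k}$ is an initial segment of $z_c$ of length at least $m$, so $[s_{c|k}]\subseteq[z_c|m]$, and $U_{c|k}\subseteq U_{c|n}$. Hence $H\cap([s_{c|k}]\times U_{c|k})=\emptyset$, contradicting (4).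

So the compact set $L\subseteq X$ maps onto $2^\omega$, and by Lemma 2(i) it is not scattered, contrary to hypothesis. $\square$

**Step 4: (a)⇒(b).** By Step 1, $X$ is Lindelöf, so this is Lemma 3.

**Step 5: (b)⇒(c).** We sort the points of $X$ by the parameter box $[s]$ in which they get peeled off. For $s\in\omega^{<\omega}$ let $X_s$ be the set of $x\in X$ for which there are $z\in[s]$, an ordinal $\alpha$ and an open $U\ni x$ with
$$(z,x)\in\Gamma^\alpha\quad\text{and}\quad\Gamma^\alpha\cap([s]\times U)\subseteq\omega^\omega\times\{x\};\tag{5}$$
let $\alpha_s(x)$ be the least such $\alpha$.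

These countably many sets cover $X$. Given $x$, choose $z$ with $(z,x)\in\Gamma$. By Lemma 4 there is a least $\beta$ with $(z,x)\notin\Gamma^\beta$; it is neither $0$ nor a limit, so $\beta=\alpha+1$ and $(z,x)\in\Gamma^\alpha\setminus\Gamma^{\alpha+1}$. The failure of (3) for $H=\Gamma^\alpha$ gives $n$ and $U$ such that (5) holds with $s=z|n$. So $x\in X_{z|n}$.

Each $X_s$ is scattered. Let $\emptyset\ne A\subseteq X_s$. Choose $x\in A$ with $\alpha=\alpha_s(x)$ minimal, and $U$ as in (5) for this $x$ and $\alpha$. If $y\in A\cap U$, there is $z'\in[s]$ with $(z',y)\in\Gamma^{\alpha_s(y)}\subseteq\Gamma^\alpha$. Then $(z',y)\in\Gamma^\alpha\cap([s]\times U)$, so $y=x$. Thus $x$ is isolated in $A$.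

**Step 6: (c)⇒(b).** This is a Baire category argument. First, a scattered subspace $A$ of a crowded $T_1$-space $Z$ is nowhere dense. Suppose $\overline A\supseteq V$ with $V$ nonempty and open. Then $A\cap V\ne\emptyset$ has an isolated point $a$, so there is an open $V'\subseteq V$ with $V'\cap A=\{a\}$. Since $V'$ is open and $V'\subseteq\overline A$, we get $V'\subseteq\overline{V'\cap A}=\{a\}$, so $a$ is isolated in $Z$, a contradiction.

Now let $X=\bigcup_nA_n$ with $A_n$ scattered, and suppose a compact $K\subseteq X$ is not scattered. It contains a nonempty crowded subspace; the closure $K'$ of this subspace in $K$ is crowded too, since a point isolated in the closure would lie in the subspace and be isolated there. The compact space $K'$ is the union of the sets $A_n\cap K'$, which are scattered, hence nowhere dense in $K'$. This contradicts the Baire category theorem.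

**Step 7: (b)⇒(d).** We repeat the argument of Proposition 1 along the derivative. Let $\mathcal G$ be a cover of $X$ by $G_\delta$-sets. Call a closed $C\subseteq\Gamma$ *good* if $\pi(C)$ is covered by countably many members of $\mathcal G$. We show by induction on $\alpha$ that every closed $C\subseteq\Gamma$ with $C\cap\Gamma^\alpha=\emptyset$ is good. By Lemma 4 the case $\alpha=\theta$, $C=\Gamma$ gives (d).

For $\alpha=0$ we have $C=\emptyset$. Let $\alpha$ be a limit. Every point of $C$ lies outside $\Gamma^\beta$ for some $\beta<\alpha$, and so has an open neighborhood whose closure misses $\Gamma^\beta$, as $\Gamma$ is regular. Since $C$ is Lindelöf, countably many of these neighborhoods cover it. The intersection of $C$ with each of their closures is good by induction, so $C$ is good.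

Let $\alpha=\beta+1$. A point of $C\setminus\Gamma^\beta$ has an open neighborhood whose closure misses $\Gamma^\beta$, and $C$ intersected with this closure is good by induction. A point $(z,x)\in C\cap\Gamma^\beta$ is not in $\Gamma^{\beta+1}$, so there are $s\subseteq z$ and an open $U\ni x$ with $\Gamma^\beta\cap([s]\times U)\subseteq\omega^\omega\times\{x\}$. By regularity choose an open $U'\ni x$ with $\overline{U'}\subseteq U$. As $C$ is Lindelöf, countably many neighborhoods of the two kinds cover it, so it suffices that $C'=C\cap([s]\times\overline{U'})$ is good. Choose $G\in\mathcal G$ with $x\in G=\bigcap_kG_k$, $G_k$ open. Each $C'\setminus\pi^{-1}(G_k)$ is closed. It misses $\Gamma^\beta$, because a point of $C'\cap\Gamma^\beta$ has second coordinate $x\in G_k$. So it is good by induction, and since $\pi(C')\subseteq G\cup\bigcup_k\pi\bigl(C'\setminus\pi^{-1}(G_k)\bigr)$, so is $C'$.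

**Step 8: (d)⇒(a).** This is (1). The implications (a)⇒(b)⇒(d)⇒(a) and (b)⇔(c) prove Theorem 3. $\square$

These notes do not settle whether the scattered pieces in (c) can be chosen Lindelöf when $X$ is $K$-analytic.

## Branches that leave the parameter space

Try the same proof on a Lindelöf $\Sigma$-space. Given $\mathcal F$ and $\mathcal C$, send $C\in\mathcal C$ to $m(C)=\{F\in\mathcal F:C\subseteq F\}$, a point of the compact metrizable space $2^{\mathcal F}$, and let $M=\{m(C):C\in\mathcal C\}$. By (2), $C$ is recovered from $m(C)$. The map $m(C)\mapsto C$ from $M$ to compact subsets of $X$ is upper semicontinuous: if $C\subseteq U$ with $U$ open, take $F\in\mathcal F$ with $C\subseteq F\subseteq U$; then $\{a\in M:F\in a\}$ is a neighborhood of $m(C)$, and every $m(C')$ in it satisfies $C'\subseteq F\subseteq U$. So we have the same picture as before, with $\omega^\omega$ replaced by a subset $M$ of $2^{\mathcal F}$. Steps 1 and 2 go through with basic clopen boxes of $M$ in place of the $[s]$, and so does the construction of the scheme (4).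

The proof stops at the line "let $z_c=\bigcup_ns_{c|n}$, a point of $\omega^\omega$". In $\omega^\omega$ a strictly decreasing sequence of boxes $[s_0]\supset[s_1]\supset\cdots$ always has a common point. In an arbitrary $M\subseteq 2^{\mathcal F}$ the boxes shrink to a point of $2^{\mathcal F}$ that need not belong to $M$, and then there is no compact set $P\subseteq M$ and no $L$. So a counterexample should contain a crowded set of points described by a tree such that almost all branches obtained from a Cantor scheme are missing from the space. We now build one in which the branches are visible.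

## The compact tree $\kappa^{\le\omega}$ and the choice of branches

Let $\omega_1\le\kappa\le\mathfrak c$. Put $K=\kappa^{<\omega}\cup\kappa^\omega$ and, for $s\in\kappa^{<\omega}$, $V_s=\{x\in K:s\subseteq x\}$. Give $K$ the topology generated by all $V_s$ and all $K\setminus V_s$.

**Step 1: $K$ is compact, Hausdorff and zero-dimensional.** Identify $x$ with the set $\{s\in\kappa^{<\omega}:s\subseteq x\}$, a point of $2^{\kappa^{<\omega}}$. The map is injective and turns $V_s$ into the set of those $a$ with $s\in a$, so it is a homeomorphism onto its image. The image consists exactly of those $a\subseteq\kappa^{<\omega}$ with $\emptyset\in a$ that are closed under initial segments and contain no two incomparable sequences: such an $a$ is the set of finite initial segments of its union. Each of these conditions involves at most two coordinates at a time, so the image is closed.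

**Step 2: local bases.** At $s\in\kappa^{<\omega}$ a local base is formed by the sets
$$V_s\setminus\bigcup_{\xi\in A}V_{s^\frown\xi},\qquad A\subseteq\kappa\text{ finite}.\tag{6}$$
Indeed, if $s\in V_t$ then $V_s\subseteq V_t$. If $s\notin V_t$, then either $s,t$ are incomparable and $V_s\cap V_t=\emptyset$, or $t\supsetneq s$ and $V_t\subseteq V_{s^\frown t(|s|)}$. So every subbasic neighborhood of $s$ contains a set (6), and these are closed under finite intersections. At $b\in\kappa^\omega$ the sets $V_{b|n}$, $n\in\omega$, form a local base: if $b\notin V_t$, then $b|\,|t|\ne t$ have the same length and $V_{b|\,|t|}\cap V_t=\emptyset$.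

For example, $\{\emptyset\}\cup\kappa^1$ is $A(\kappa)$ with $\emptyset$ as the point at infinity.

For $B\subseteq\kappa^\omega$ put $X_B=\kappa^{<\omega}\cup B$. It is Tychonoff, being a subspace of $K$. The nodes are harmless: the set $L_n=\{x\in K:|x|\le n\}$ is closed in $K$ (its complement is $\bigcup\{V_t:|t|=n+1\}$), hence compact, and it is scattered, since a longest element $s$ of a nonempty $A\subseteq L_n$ satisfies $A\cap V_s=\{s\}$. Thus $\kappa^{<\omega}=\bigcup_nL_n$ is a countable union of compact scattered spaces, and everything depends on $B$.

**Step 3: every $X_B$ is a Lindelöf $\Sigma$-space.** This is where $\kappa\le\mathfrak c$ is used: a countable family of closed sets must separate points of $X_B$ from missing branches.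

**Proposition 5.** For every $B\subseteq\kappa^\omega$ the space $X=X_B$ is a Lindelöf $\Sigma$-space.

*Proof.* Fix an injection $r:\kappa\to2^\omega$. For $n,k\in\omega$ and $u\in2^k$ put
$$P_{n,u}=\{x\in K:|x|\le n\}\cup\{x\in K:|x|>n,\ r(x(n))|k=u\}.$$
This set is closed, since $K\setminus P_{n,u}=\bigcup\{V_t:|t|=n+1,\ r(t(n))|k\ne u\}$. Let $\mathcal P$ be the countable family of all $L_n$ and all $P_{n,u}$.

*Claim: if $x\in X$ and $y\in K\setminus X$, there is $P\in\mathcal P$ with $x\in P\not\ni y$.* Note $y\in\kappa^\omega$. If $x$ is finite, take $P=L_{|x|}$. If $x\in B$, then $x\ne y$, so $x(n)\ne y(n)$ for some $n$. As $r$ is injective, there is $k$ with $r(x(n))|k\ne r(y(n))|k$, and $P=P_{n,u}$ with $u=r(x(n))|k$ is as required.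

For $x\in X$ let $K_x=\bigcap\{P\in\mathcal P:x\in P\}$; the family is nonempty, since $P_{0,\emptyset}=K$. Then $K_x$ is compact, contains $x$, and is contained in $X$ by the Claim. Let
$$\mathcal C=\{K_x:x\in X\},\qquad\mathcal F=\{X\cap P:P\text{ a finite intersection of members of }\mathcal P\}.$$
The family $\mathcal F$ is countable and consists of closed subsets of $X$. Let $K_x\subseteq U=W\cap X$ with $W$ open in $K$. The compact sets $P\setminus W$, for $P\in\mathcal P$ with $x\in P$, have empty intersection, so finitely many of them do. Hence some finite intersection $P$ of members of $\mathcal P$ containing $x$ satisfies $K_x\subseteq P\subseteq W$, and then $K_x\subseteq X\cap P\subseteq U$. $\square$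

**Step 4: what makes $(X_B)_\delta$ Lindelöf.** A $G_\delta$-set around a node $s$ swallows all of $V_s$ outside countably many successors, so only branches through a countable subtree can cause trouble.

**Proposition 6.** If $B\cap D^\omega$ is countable for every countable $D\subseteq\kappa$, then $(X_B)_\delta$ is Lindelöf.

*Proof.* Write $X=X_B$ and let $\mathcal G$ be a cover of $X$ by $G_\delta$-subsets of $X$. For each $s\in\kappa^{<\omega}$ pick $G_s\in\mathcal G$ with $s\in G_s$. The set $G_s$ is an intersection of countably many open subsets of $X$, each containing the trace on $X$ of a set (6); the union $A_s$ of the corresponding finite sets is countable, and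
$$X\cap V_s\setminus\bigcup_{\xi\in A_s}V_{s^\frown\xi}\subseteq G_s.\tag{7}$$
Let $R=\{s\in\kappa^{<\omega}:s(i)\in A_{s|i}\text{ for all }i<|s|\}$. Its elements of length $n+1$ are the $s^\frown\xi$ with $s\in R$ of length $n$ and $\xi\in A_s$. So by induction each level of $R$ is countable, and $R$ is countable. Let $D=\bigcup_{s\in R}A_s$, a countable set. Let $x\in X$.

If $x\in R$, then $x\in G_x$. If $x|n\notin R$ for some $n\le|x|$, $n\in\omega$, take the least such $n$; since $\emptyset\in R$, $n>0$. Then $s=x|(n-1)\in R$ and $x(n-1)\notin A_s$, so $x\in G_s$ by (7). In the remaining case all finite initial segments of $x$ are in $R$ but $x\notin R$, so $x$ is infinite, $x\in B$. Since $x|(n+1)\in R$, we have $x(n)\in A_{x|n}\subseteq D$ for all $n$, so $x\in B\cap D^\omega$. There are only countably many such $x$. So $\{G_s:s\in R\}$ together with countably many further members of $\mathcal G$ covers $X$. $\square$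

What remains is a choice of $B$. It must satisfy the hypothesis of Proposition 6, and it must not be a union of fewer than $\kappa$ scattered sets. Two naive choices fail in opposite ways. If $B$ is an uncountable subset of $\{0,1\}^\omega$, then $D=\{0,1\}$ violates the hypothesis, and $X_B$ is not even functionally countable. To see this, put $W_n=\bigcup\{V_{t^\frown1}:t\in\{0,1\}^n\}$, a clopen set as a finite union of clopen sets; the continuous function $\sum_n2\cdot3^{-n-1}1_{W_n}$ is injective on $B$. If $B$ consists of the constant sequences $(\xi,\xi,\xi,\dots)$, $\xi<\kappa$, then $B\cap D^\omega$ is countable for countable $D$, but $B$ is discrete, since $V_{\langle\xi\rangle}$ contains just one of these sequences. We need branches that agree on long initial segments very often, but spread out over $\kappa$.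

## Branches climbing to ordinals of cofinality $\omega$

For every ordinal $\alpha<\kappa$ with $\mathrm{cf}(\alpha)=\omega$ fix a strictly increasing sequence $b_\alpha\in\kappa^\omega$ with $\sup_nb_\alpha(n)=\alpha$. For example, $b_\omega$ may be $(0,1,2,\dots)$ and $b_{\omega+\omega}$ may be $(\omega,\omega+1,\omega+2,\dots)$; no care in the choice is needed. Let
$$B=\{b_\alpha:\alpha<\kappa,\ \mathrm{cf}(\alpha)=\omega\},\qquad X_\kappa=X_B=\kappa^{<\omega}\cup B.$$
Since $|\kappa^{<\omega}|=\kappa$ and $|B|\le\kappa$, we have $|X_\kappa|=\kappa$. Different $\alpha$ give different $b_\alpha$, since the suprema differ. Part (1) of Theorem 1 is Proposition 5.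

**Step 5: part (2) of Theorem 1.** By Proposition 6 and (1), it suffices that $B\cap D^\omega$ is countable for every countable $D\subseteq\kappa$. If $b_\alpha\in D^\omega$, then $\alpha=\sup(D\cap\alpha)$ is a limit of elements of $D$ below $\alpha$. We count such $\alpha$. At most one of them satisfies $D\setminus\alpha=\emptyset$, namely $\sup D$. On the others the map $\alpha\mapsto\min(D\setminus\alpha)\in D$ is injective: if $\alpha<\alpha'$ are two of them, there is $d\in D$ with $\alpha<d<\alpha'$, so
$$\min(D\setminus\alpha)\le d<\alpha'\le\min(D\setminus\alpha').$$
As $D$ is countable, there are only countably many such $\alpha$.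

This also shows how $X_\kappa$ avoids the Cantor scheme of Lemma 4. If $s_\sigma\in\kappa^{<\omega}$ ($\sigma\in2^{<\omega}$) are such that $s_{\sigma^\frown0},s_{\sigma^\frown1}$ are incomparable extensions of $s_\sigma$, then all the values used form a countable set $D$. The scheme has $\mathfrak c$ different branches, all in $D^\omega$, and all but countably many of them are missing from $X_\kappa$.

**Step 6: the tools for part (3).** Let $\mu$ be a regular uncountable cardinal. A club in $\mu$ is a closed unbounded subset of $\mu$; a set $S\subseteq\mu$ is stationary if it meets every club. Recall that the union of fewer than $\mu$ nonstationary subsets of $\mu$ is nonstationary. In particular, a stationary set minus a nonstationary one is stationary, and stationary sets have more than one element. Recall also Fodor's lemma: if $S$ is stationary and $f:S\to\mu$ is regressive, that is, $f(\alpha)<\alpha$ for all $\alpha\in S$, then $f$ is constant on a stationary subset of $S$. The set $E=\{\alpha<\mu:\mathrm{cf}(\alpha)=\omega\}$ is stationary: given a club, choose $\alpha_0<\alpha_1<\cdots$ in it; the supremum is less than $\mu$ by regularity, belongs to the club, and has cofinality $\omega$.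

The relevance is plain: $b_\alpha(j)<\alpha$ for every $j$, so each map $\alpha\mapsto b_\alpha(j)$ is regressive, and Fodor's lemma forces many $b_\alpha$ to share their initial segments.

**Step 7: part (3) of Theorem 1.** Suppose $X_\kappa$ is a union of fewer than $\kappa$ scattered subspaces. Since $\kappa$ is uncountable, we may add empty sets and write $X_\kappa=\bigcup_{i<\lambda}Y_i$ with $\lambda<\kappa$ infinite and all $Y_i$ scattered. Let $\mu=\lambda^+\le\kappa$, a regular uncountable cardinal, and let $E$ be as in Step 6. For $\alpha\in E$ the branch $b_\alpha$ is defined, because $\alpha<\mu\le\kappa$. The stationary set $E$ is the union of the $\lambda<\mu$ sets $\{\alpha\in E:b_\alpha\in Y_i\}$, so for some $i<\lambda$ the set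
$$S=\{\alpha\in E:b_\alpha\in Y_i\}$$
is stationary. We look for a crowded set inside $\{b_\alpha:\alpha\in S\}$, by discarding those $\alpha$ for which $b_\alpha$ passes through a node with few branches above it. For $t\in\kappa^{<\omega}$ let $S_t=\{\alpha\in S:t\subseteq b_\alpha\}$, and let
$$T=\{t\in\kappa^{<\omega}:S_t\text{ is stationary in }\mu\},\qquad S^*=\{\alpha\in S:b_\alpha|n\in T\text{ for all }n\in\omega\}.$$

*The set $S\setminus S^*$ is nonstationary.* It is the union of the countably many sets $\{\alpha\in S:b_\alpha|n\notin T\}$. If it were stationary, one of these would be, for some $n$. On it the functions $\alpha\mapsto b_\alpha(j)$, $j<n$, are regressive. Applying Fodor's lemma $n$ times, once for each $j<n$, we get a stationary subset $Q$ on which $b_\alpha|n$ has a constant value $t$. Then $Q\subseteq S_t$, so $S_t$ is stationary and $t\in T$. But $t=b_\alpha|n\notin T$ for $\alpha\in Q$, a contradiction.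

*The set $A=\{b_\alpha:\alpha\in S^*\}\subseteq Y_i$ is nonempty and crowded.* The set $S^*$ is stationary, hence nonempty. Let $\alpha\in S^*$ and $n\in\omega$, and put $t=b_\alpha|n\in T$. The set $S_t\cap S^*=S_t\setminus(S\setminus S^*)$ is stationary, so it contains some $\beta\ne\alpha$. Then $b_\beta\ne b_\alpha$, and $b_\beta\in A\cap V_{b_\alpha|n}$. As the sets $V_{b_\alpha|n}$ form a local base at $b_\alpha$, the point $b_\alpha$ is not isolated in $A$.

This contradicts the scatteredness of $Y_i$ and proves the first claim of (3). Since $\kappa\ge\omega_1$, countably many pieces are fewer than $\kappa$ pieces, so $X_\kappa$ is not a countable union of scattered subspaces, Lindelöf or not. Theorem 1 is proved, the answer to the question is no, and with $\kappa=\mathfrak c$ the second half of Theorem 2 follows. $\square$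

Two consequences can be read off. The counterexample $X_{\omega_1}$ has cardinality $\omega_1$, the least possible for a counterexample, since a countable space is a countable union of singletons. And each $X_\kappa$ satisfies (a) but not (c) of Theorem 3, so none of the spaces $X_\kappa$ is $K$-analytic.
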